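# The support of the singularity category of $C^*BG$

## 1. The trivial module over $C^*BC_3$ and over $C^*BS_3$

Let $k$ be a field of characteristic $3$. For a finite group $G$ let $A=C^*BG$ be the cochains on $BG$ with coefficients in $k$; as a dg algebra we may take $A=\operatorname{RHom}_{kG}(k,k)$, so that $H^*A=H^*(G,k)$. Restriction to the trivial subgroup is a map $A\to C^*B1\simeq k$, and it makes $k$ a dg module over $A$. Call a dg module *perfect* if it lies in $\operatorname{Thick}(A)$, that is, if it is obtained from $A$ by finitely many shifts, cones and direct summands. We ask: is $k$ perfect over $A$?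

**The group $C_3$.** The functor $\operatorname{RHom}_{kG}(k,-)$ sends $k$ to $A$, and it sends $kG$ to a module with cohomology $\operatorname{Hom}_{kG}(k,kG)=k$, namely to $C^*B1=k$. For $G=C_3$ the module $kC_3$ has a filtration with three quotients, all equal to $k$. Apply the functor: $k$ is built from $A$ by two cones. So $k$ is perfect.

**The group $S_3$.** Write $H^*(C_3,k)=\Lambda(y)\otimes k[x]$ with $|y|=1$, $|x|=2$. The involution acts by $-1$ on $y$ and on $x$, and $H^*(S_3,k)$ is the ring of invariants, so
$$R:=H^*(S_3,k)=\Lambda(y_3)\otimes k[x_4],\qquad y_3=yx,\quad x_4=x^2 .$$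
We resolve $k$ over $R$. The kernel of $R\to k$ is free over $k[x_4]$ on $a_1=y_3$ and $b_1=x_4$, with $y_3a_1=0$ and $y_3b_1=x_4a_1$. Suppose that $M$ is free over $k[x_4]$ on $a,b$ of degrees $3n,3n+1$, with $y_3a=0$ and $y_3b=\pm x_4a$. Then $Re_a\oplus Re_b\to M$ has kernel free over $k[x_4]$ on $a'=y_3e_a$ and $b'=y_3e_b\mp x_4e_a$, of degrees $3n+3$ and $3n+4$, with $y_3a'=0$ and $y_3b'=\mp x_4a'$. So the $n$-th syzygy $M_n$ of $k$ ($n\ge 1$) has two generators, in degrees $3n$ and $3n+1$, and the pattern never stops.

Now do the same over $A$. Put $X_0=k$. Given $X_n$, let $P_n\to X_n$ be a map from a finite sum of shifts of $A$ hitting minimal generators of $H^*X_n$, and let $X_{n+1}$ be its cone. Each map $X_n\to X_{n+1}$ is zero in cohomology, and $H^*X_{n+1}$ is the kernel of $H^*P_n\to H^*X_n$, lowered by one degree. Hence $H^*X_n$ is $M_n$ lowered by $n$ degrees (up to signs), and $P_n$ has generators in degrees $2n$ and $2n+1$ for $n\ge1$; $P_0=A$ has one in degree $0$. Let $B_n$ be the fiber of $k\to X_{n+1}$. There are triangles $B_{n-1}\to B_n\to P_n\to\Sigma B_{n-1}$.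 Apply the derived tensor product $k\otimes_A-$. The cohomology of $k\otimes_AP_n$ sits in degrees $2n,2n+1$, and by induction that of $k\otimes_A\Sigma B_{n-1}$ sits in degrees $\le 2n-2$. So the connecting map is zero on cohomology, and $H^*(k\otimes_AB_n)$ is one-dimensional in each of the degrees $0,2,3,\dots,2n+1$. The homotopy colimit of the $X_n$ has zero cohomology, so it is $0$, and $k$ is the homotopy colimit of the $B_n$. Therefore $H^*(k\otimes_Ak)$ is infinite-dimensional. But $H^*(k\otimes_AX)$ is finite-dimensional for $X=A$, hence for every perfect $X$. So $k$ is **not** perfect over $C^*BS_3$.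

Over $H^*(C_3,k)$ the algebra looks the same, and the resolution is infinite too, but there the generators of $P_n$ sit in degrees $0$ and $1$ for all $n\geq 1$; the degree argument says nothing, and the conclusion is the opposite one. What decides is the group: $C_3$ is $3$-nilpotent and $S_3$ is not. (A finite group is *$p$-nilpotent* if it has a normal subgroup of order prime to $p$ whose quotient is a $p$-group. Subgroups of $p$-nilpotent groups are $p$-nilpotent. The group $S_3$ is $2$-nilpotent but not $3$-nilpotent.)

Every element of positive degree in $H^*(S_3,k)$ acts as zero on the module $k$. So the failure we found is concentrated at one point of the spectrum of $H^*(S_3,k)$, the ideal of positive-degree elements. At which points can such a failure occur for a general $G$?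

## 2. Singularity category, support, nucleus, and the theorem

Let $G$ be a finite group and $k$ a field of characteristic $p>0$. All elements and ideals are homogeneous. Recall the theorem of Evens and Venkov: $H^*(G,k)$ is noetherian, $H^*(G,M)$ is finitely generated over it for finite-dimensional $M$, and $H^*(H,k)$ is finite over it for $H\le G$. Let $V_G$ be the set of homogeneous primes of $H^*(G,k)$, including $\mathfrak m=H^{>0}(G,k)$, which we also write $0$. For $H\le G$ restriction induces $V_H\to V_G$; for $H=1$ its image is $\{0\}$. Localizing at $\mathfrak p$ means inverting the homogeneous elements outside $\mathfrak p$. If $s\notin\mathfrak p$ then $s^2\notin\mathfrak p$ has even degree; so we may always choose $s$ even, and no signs occur. Write $H^{ev}$ for the even part.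

**Definition (singularity category).** $\mathrm D^{\rm b}(C^*BG)\subseteq\mathrm D(C^*BG)$ consists of the $X$ with $H^*X$ finitely generated over $H^*BG=H^*(G,k)$, and
$$\mathrm D_{\rm sg}(C^*BG)=\mathrm D^{\rm b}(C^*BG)/\operatorname{Thick}(C^*BG).$$

**Definition (support).** $\operatorname{supp}X=\{\mathfrak p\in V_G:\operatorname{End}^*_{\mathrm D_{\rm sg}}(X)_{\mathfrak p}\ne0\}$, and $\operatorname{supp}\mathrm D_{\rm sg}(C^*BG)$ is the union of these over all objects $X$.

For example, Section 1 says that $k=C^*B1$ is a nonzero object of $\mathrm D_{\rm sg}(C^*BS_3)$ with support $\{0\}$.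

**Definition (nucleus).** $\Theta_G\subseteq V_G$ is the union of the images of $V_E\to V_G$, where $E$ runs over the elementary abelian $p$-subgroups of $G$ whose centralizer $C_G(E)$ is not $p$-nilpotent. (The trivial group counts as elementary abelian.)

By a known theorem $\Theta_G$ is also the union of the supports of the modules in the principal block with no cohomology; we shall not use this. It is also known that $\operatorname{supp}\mathrm D_{\rm sg}(C^*BG)=\Theta_G$ if $\Theta_G$ is $\varnothing$ or $\{0\}$. The general case was asked in the Mathematisches Forschungsinstitut Oberwolfach report doi:10.4171/owr/2023/19. The answer is yes.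

> **Theorem 2.1.** For every finite group $G$ and every field $k$ of characteristic $p>0$, $\operatorname{supp}\mathrm D_{\rm sg}(C^*BG)=\Theta_G$.

> **Theorem 2.2.** Let $H\le G$ be a $p$-subgroup and let $a_1,\dots,a_l\in H^*(G,k)$ be homogeneous of even degree ($l\ge0$). Regard $C^*BH$ as an object of $\mathrm D^{\rm b}(C^*BG)$ by restriction. Then
> $$\operatorname{supp}\big(C^*BH/\!\!/(a_1,\dots,a_l)\big)=\Theta_G\cap\operatorname{im}(V_H\to V_G)\cap V(a_1,\dots,a_l).$$
> In particular, for a Sylow $p$-subgroup $S$ the single object $C^*BS$ has support exactly $\Theta_G$; every closed subset of $\Theta_G$ is the support of an object; and $\mathrm D_{\rm sg}(C^*BG)=0$ iff $G$ is $p$-nilpotent.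

Here $X/\!\!/a$ is the cone of $a$ on $X$; see (3.6).

**A case with a larger nucleus: $G=S_3\times C_3$, $p=3$.** Here $H^*(G,k)=\Lambda(y_3)\otimes k[x_4]\otimes\Lambda(y)\otimes k[x]$. The elementary abelian subgroups $1$ and $E=1\times C_3$ have centralizer $G$, which is not $3$-nilpotent; every other one has nontrivial projection to $S_3$ and has centralizer $C_3\times C_3$. So $\Theta_G$ is the image of $V_E$, that is, $\Theta_G=\{0,\mathfrak p\}$ with $\mathfrak p=(y_3,x_4,y)$. Consider the module $C^*BE$ over $C^*BG\simeq C^*BS_3\otimes C^*BC_3$. As $y_3,x_4$ restrict to $0$ on $E$, they kill it, so its support lies in $V(y_3,x_4)=\{0,\mathfrak p\}$. Base change to $E$ gives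
$$C^*BE\otimes_{C^*BG}C^*BE\simeq\big(k\otimes_{C^*BS_3}k\big)\otimes C^*BC_3 ,$$
whose cohomology $F$ is free over $H^*(E,k)$, of infinite rank by Section 1. Suppose some $s\notin\mathfrak p$ kills $C^*BE$ in $\mathrm D_{\rm sg}$. Then multiplication by $s$ factors through a perfect module, and after base change $sF$ lies in a finitely generated $H^*(E,k)$-module. But $sF$ is an infinite direct sum of shifts of the nonzero ideal $\operatorname{res}_E(s)H^*(E,k)$, a contradiction. So $\operatorname{supp}C^*BE=\{0,\mathfrak p\}=\Theta_G$.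

This is the lower bound in miniature: two sources of difficulty are absent because $C_G(E)=G$ and because $G$ is a product $C/E\times E$. We shall remove both restrictions.

## 3. Cochains inside the complexes of injectives

**(3.1) The category $K(H)$.** Let $K(H)=\operatorname{KInj}(kH)$ be the homotopy category of complexes of injective $kH$-modules. Over $kH$ injective means projective, and projective $\otimes_k$ anything is projective. Being acyclic does not make an object zero: for $H=C_p=\langle g\rangle$ the complex $\cdots\xrightarrow{}kH\xrightarrow{g-1}kH\xrightarrow{\sum g^i}kH\xrightarrow{g-1}\cdots$ is acyclic, but its $H$-fixed points have zero differential, so it is not contractible.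

We use (Krause, Compositio 2005; Benson–Krause, Algebra Number Theory 2008): $K(H)$ is compactly generated, and $M\mapsto iM$ (injective resolution) identifies $\mathrm D^{\rm b}(\operatorname{mod}kH)$ with the compact objects. For finite-dimensional $M$ we have $\operatorname{Hom}_{K(H)}(iM,X)=H^0\operatorname{Hom}_{kH}(M,X)$. Indeed the cone $N$ of $M\to iM$ is bounded below and acyclic, and every chain map $f:N\to X$ to a complex of injectives is null-homotopic: if $h$ is constructed up to $h^n$, then $f^n-dh^n$ vanishes on $\operatorname{im}d^{n-1}=\ker d^n$, because $(f^n-dh^n)d=df^{n-1}-d(f^{n-1}-dh^{n-1})=0$; so it factors through $N^n/\ker d\hookrightarrow N^{n+1}$ and extends to $h^{n+1}:N^{n+1}\to X^n$.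

With $\otimes_k$ and diagonal action $K(H)$ is tensor triangulated with unit $I_H=ik$, which we write $k$. The map $X\to I_H\otimes X$ is an isomorphism for compact $X$ (a quasi-isomorphism of bounded below complexes of injectives), hence for all $X$, since both sides are exact and preserve coproducts. Write $H^*(H,X)=\operatorname{Hom}^*_{K(H)}(k,X)$, where $\operatorname{Hom}^n(X,Y)=\operatorname{Hom}(X,\Sigma^nY)$.

**(3.2) The action.** An element $\zeta\in H^*(H,k)=\operatorname{End}^*(k)$ acts on $X\cong I_H\otimes X$ as $\zeta\otimes X$, naturally in $X$. On $X\otimes A$ this agrees with the action on either factor, because $\zeta\otimes1$ and $1\otimes\zeta$ on $I_H\otimes I_H\simeq I_H$ represent the same class. We say $\zeta$ *kills* $X$ if $\zeta\cdot\mathrm{id}_X=0$; an ideal kills $X$ if all its elements do. *If $\mathfrak a$ kills $X$ and $\mathfrak b$ kills $Y$, then $\mathfrak b\mathfrak a$ kills the cone $W$ of any map $X\to Y$.* Indeed, for $y\in\mathfrak b$ the map $y\,\mathrm{id}_W$ vanishes on $Y$, so it factors through $W\to\Sigma X$,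 and each $x\in\mathfrak a$ kills $\Sigma X$.

**(3.3) The subcategory $\mathcal L(H)$ and $\Gamma_H$.** Let $\mathcal L(H)=\operatorname{Loc}(k)$ be the localizing subcategory generated by the unit; it is closed under $\otimes$. Its inclusion has a right adjoint $\Gamma_H$. There are triangles $\Gamma_HX\to X\to X'\to$ with $X'\in k^\perp$, i.e. $H^*(H,X')=0$, and any triangle with first term in $\mathcal L(H)$, second term $X$ and third term in $k^\perp$ identifies its first term with $\Gamma_HX$. There are no nonzero maps from $\mathcal L(H)$ to $k^\perp$, and an object of $\mathcal L(H)$ with $H^*(H,-)=0$ is zero. If $H$ is a $p$-group, $k$ is the only simple module, so $\operatorname{Thick}(k)$ contains all compact objects, $\mathcal L(H)=K(H)$ and $\Gamma_H=\mathrm{id}$.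

**(3.4) Comparison with cochains.** By Benson–Krause (and Keller), $C^*BG\simeq\operatorname{End}_{kG}(I_G)$, and $\operatorname{Hom}_{kG}(I_G,-)$ gives $\mathcal L(G)\simeq\mathrm D(C^*BG)$ with $k\leftrightarrow C^*BG$. The actions of $H^*BG$ correspond: $K(G)$ is the homotopy category of the presentably symmetric monoidal stable $\infty$-category $\operatorname{Ind}(\operatorname{Fun}(BG,\operatorname{Perf}k))$, whose compact unit has $E_\infty$-endomorphism ring $k^{hG}=C^*BG$; so (Lurie, *Higher Algebra*, 7.1.2) there is a symmetric monoidal, coproduct-preserving, fully faithful functor from $\operatorname{Mod}(C^*BG)$ onto $\operatorname{Loc}(k)$, and on both sides $\zeta$ acts by tensoring an endomorphism of the unit with the object.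

Thus $\mathrm D_{\rm sg}(C^*BG)=\mathcal L^{\rm b}(G)/\operatorname{Thick}(k)$, where $\mathcal L^{\rm b}(G)$ consists of the $X\in\mathcal L(G)$ with $H^*(G,X)$ finitely generated over $H^*(G,k)$. For $H\le G$ the module $C^*BH=\operatorname{Hom}_{kG}(I_G,\operatorname{ind}_H^GI_G)$ corresponds to
$$X_H:=\Gamma_G(i\,k[G/H]),\qquad H^*(G,X_H)=H^*(H,k),$$
so $X_H\in\mathcal L^{\rm b}(G)$ by Evens–Venkov. Base change along $C^*BG\to C^*B1$ corresponds to passing to the underlying complex. So Section 1 says, in this language, that the complex $X_1=\Gamma_{S_3}(kS_3)$ has infinite-dimensional cohomology, although $kS_3$ is a single module.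

**(3.5) Supports by annihilators.** A morphism is zero in $\mathrm D_{\rm sg}$ iff it factors through an object of $\operatorname{Thick}(k)$. Let $J_X$ be the ideal generated by the $\zeta$ with $\zeta\,\mathrm{id}_X=0$ in $\mathrm D_{\rm sg}$; all its homogeneous elements kill $X$ in $\mathrm D_{\rm sg}$. Since $\operatorname{End}^*_{\mathrm D_{\rm sg}}(X)$ has a unit, $\mathfrak p\in\operatorname{supp}X$ iff $J_X\subseteq\mathfrak p$. If $Y\in\operatorname{Thick}(X)$ and an even $s$ kills $X$ in $\mathrm D_{\rm sg}$, then a power of $s$ kills $Y$ by (3.2); so $\operatorname{supp}Y\subseteq\operatorname{supp}X$.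

**(3.6) Koszul objects and telescopes.** For $r\in H^d(H,k)$ with $d$ even put $k/\!\!/r=\operatorname{cone}(\Sigma^{-d}k\xrightarrow{r}k)$ and $X/\!\!/r=X\otimes k/\!\!/r$; iterate to get $X/\!\!/(r_1,\dots,r_m)$. *The element $r^2$ kills $k/\!\!/r$, hence $X/\!\!/r$*: the map $r$ on $k/\!\!/r$ vanishes on $k$, so it factors through $k/\!\!/r\to\Sigma^{1-d}k$; multiplying by $r$ once more we meet the composite $k/\!\!/r\to\Sigma^{1-d}k\xrightarrow{r}\Sigma k$ of two consecutive maps of a triangle, which is zero.

Put $k[1/r]=\operatorname{hocolim}(k\xrightarrow r\Sigma^dk\xrightarrow r\cdots)\in\mathcal L(H)$. For compact $c$, $\operatorname{Hom}^*(c,X\otimes k[1/r])=\operatorname{Hom}^*(c,X)[1/r]$. Let $F_r$ be the fiber of $k\to k[1/r]$. *Then $F_r\in\operatorname{Loc}(k/\!\!/r)$.* Since $k/\!\!/r$ is compact, there is a triangle $F'\to k\to L\to$ with $F'\in\operatorname{Loc}(k/\!\!/r)$ and $\operatorname{Hom}^*(k/\!\!/r,L)=0$. The latter says that $r$ acts bijectively on $H^*(H,L)$; as $L\in\mathcal L(H)$, the map $L\to L\otimes k[1/r]$ is an isomorphism.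 Moreover $k/\!\!/r\otimes k[1/r]\in\mathcal L(H)$ has $H^*(H,-)=H^*(H,k/\!\!/r)[1/r]=0$, so it is $0$, hence $F'\otimes k[1/r]=0$ and $k[1/r]\to L\otimes k[1/r]$ is an isomorphism. The commutative square formed by $k\to L$ and $k[1/r]\to L\otimes k[1/r]$ identifies $k\to L$ with $k\to k[1/r]$, so $F'\cong F_r$.

## 4. Restriction, transfer and norm

For $H\le G$, $\operatorname{res}$ and $\operatorname{ind}$ are exact, preserve coproducts and compact objects, and are adjoint on both sides. Since $\operatorname{res}$ is monoidal, $\operatorname{res}\mathcal L(G)\subseteq\mathcal L(H)$, and $\operatorname{ind}(Y\otimes\operatorname{res}X)\cong\operatorname{ind}Y\otimes X$. Hence $\rho\in H^*(G,k)$ acts on $\operatorname{ind}Y$ as $\operatorname{ind}$ of the action of $\operatorname{res}\rho$.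

Take $I_G|_H$ as $I_H$ and write ${}^gH=gHg^{-1}$. For $X,Y\in K(G)$ we have $\operatorname{Hom}^*_{K(H)}(X,Y)=H^*(\operatorname{Hom}_k(X,Y)^H)$. So there are restrictions, conjugations ${}^gf=gfg^{-1}\in\operatorname{Hom}_{K({}^gH)}^*(X,Y)$ and transfers $\operatorname{Tr}_H^Gf=\sum_{g\in G/H}{}^gf$. If $u:Y\to I_G\otimes Y$ is the canonical map and $u^{-1}$ a homotopy inverse, both $G$-maps, then a class $\zeta\in H^*(H,k)$ represented by $z\in\operatorname{End}_k(I_G)^H$ acts on $\operatorname{res}_HY$ as $u^{-1}(z\otimes1)u$. From this one reads off: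

* (T1) $\alpha\operatorname{Tr}(f)\beta=\operatorname{Tr}(\alpha f\beta)$ for $G$-maps $\alpha,\beta$;
* (T2) (Mackey) $\operatorname{res}_L\operatorname{Tr}_H^Gf=\sum_{g\in L\backslash G/H}\operatorname{Tr}^L_{L\cap{}^gH}({}^gf)$;
* (T3) ${}^g(\zeta f)={}^g\zeta\,{}^gf$, and $\zeta\operatorname{Tr}_H^G(f)=\operatorname{Tr}_H^G(\operatorname{res}\zeta\,f)$ for $\zeta\in H^{ev}(G,k)$;
* (T4) $\operatorname{Tr}_H^G(\zeta\operatorname{res}f)=\operatorname{tr}_H^G(\zeta)f$ for $\zeta\in H^{ev}(H,k)$ and $f$ a $G$-map, because $\operatorname{Tr}(z\otimes1)=\operatorname{Tr}(z)\otimes1$;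
* (T5) for $E'<E$ elementary abelian, $\operatorname{tr}_{E'}^E=0$ on $H^*(-,k)$, since $\operatorname{res}$ is surjective and $\operatorname{tr}\operatorname{res}=[E:E']=0$.

We also recall the Evens norm $\operatorname{Norm}_H^G:H^{ev}(H,k)\to H^{ev}(G,k)$. It is defined on inhomogeneous even elements, is multiplicative with $\operatorname{Norm}(1)=1$, and multiplies the degree of a homogeneous element by $[G:H]$. Its double coset formula is $\operatorname{res}_L\operatorname{Norm}_H^G(b)=\prod_{g\in L\backslash G/H}\operatorname{Norm}^L_{L\cap{}^gH}(\operatorname{res}{}^gb)$.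

## 5. Quillen's pairs and a test for membership in $\Theta_G$

Since $H^*(H,k)$ is finite over $H^*(G,k)$, the fibers of $V_H\to V_G$ are finite, there are no inclusions between distinct primes of a fiber, and $\operatorname{im}(V_H\to V_G)=V(\ker\operatorname{res})$ is closed. In particular $\Theta_G$ is closed. For $\mathfrak r\in V_H$ put $g\mathfrak r=\{{}^ga:a\in\mathfrak r\}\in V_{{}^gH}$; it has the same image in $V_G$ as $\mathfrak r$.

**Definition (pair).** A pair is $(E,\mathfrak q)$ with $E$ an elementary abelian $p$-subgroup and $\mathfrak q\in V_E$ not in the image of $V_{E'}$ for any proper $E'<E$. If $\mathfrak q$ maps to $\mathfrak p\in V_G$, we call it a pair of $\mathfrak p$ (in $G$).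

For $E=C_p$, $V_E$ consists of $0$, which comes from the trivial group, and the nilradical $\mathfrak n$, which does not; so the pairs are $(1,0)$ and $(C_p,\mathfrak n)$.

We use one computation repeatedly. Let $\beta$ be the Bockstein and $E^*=\operatorname{Hom}(E,\mathbb F_p)=H^1(E,\mathbb F_p)$. Let $E'\le E$ have annihilator $V\subseteq E^*$. The kernel of the surjection $H^*(E,k)\to H^*(E',k)$ is generated by the $\lambda,\beta\lambda$ with $\lambda\in V$, and $\lambda^2\in\{0,\beta\lambda\}$. So
$$\beta(V)\subseteq\mathfrak q\ \Longrightarrow\ \mathfrak q\text{ comes from }V_{E'}. \tag{1}$$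

**Theorem 5.1 (Quillen, Ann. of Math. 94, 1971).** Every $\mathfrak p\in V_G$ has a pair, and it is unique up to $G$-conjugacy.

*Proof over an arbitrary $k$, from the theorem that classes in $H^*(G,\mathbb F_p)$ vanishing on all elementary abelian subgroups are nilpotent.*

**Existence.** The kernel of $H^*(G,k)\to\prod_EH^*(E,k)$ is the base change of the kernel over $\mathbb F_p$, so it is nilpotent and lies in $\mathfrak p$. It contains the product of the ideals $\ker\operatorname{res}_E$, so $\mathfrak p\supseteq\ker\operatorname{res}_E$ for some $E$, and $\mathfrak p\in\operatorname{im}V_E$. Take $E$ minimal with this property, and any $\mathfrak q\in V_E$ over $\mathfrak p$.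

**Uniqueness.** Let $(E,\mathfrak q),(E',\mathfrak q')$ be pairs of $\mathfrak p$ with $|E'|\le|E|$. If $E=1$ then $E'=1$ and $V_1$ is a point. Let $E\ne1$ and $\sigma=\prod_{0\ne\lambda\in E^*}\beta(\lambda)$. It restricts to $0$ on every proper subgroup, it is invariant under $N_G(E)$, and $\sigma\notin\mathfrak q$ by (1) applied to the subgroups $\ker\lambda$; the same holds for $g\mathfrak q$. For even $a\in H^*(E,k)$ put $b=a\sigma$ and $\nu=\operatorname{Norm}_E^G(1+b)$. If $g\notin N_G(E)$, then $E\cap{}^gE$ is proper in ${}^gE$, so ${}^gb$ restricts to $0$ on it. Hence $\operatorname{res}_E\nu=\prod_{g\in N_G(E)/E}(1+{}^gb)$. In the same way $\operatorname{res}_{E'}\nu=1$ if $E'$ is not conjugate to $E$. Let $\nu_t$ be the component of $\nu$ of degree $|b|\cdot[N_G(E):E]>0$, so $\operatorname{res}_E\nu_t=\prod_g{}^gb$.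

Suppose $E'$ is not conjugate to $E$, and take $a=1$. Then $\operatorname{res}_E\nu_t$ is a power of $\sigma$, so it is not in $\mathfrak q$, and $\nu_t\notin\mathfrak p$. But $\operatorname{res}_{E'}\nu_t=0\in\mathfrak q'$ gives $\nu_t\in\mathfrak p$, a contradiction.

So we may assume $E'=E$. Suppose $\mathfrak q'\ne g\mathfrak q$ for all $g\in N_G(E)$. Let $\mathfrak q_1,\dots,\mathfrak q_t$ be the distinct primes $g\mathfrak q$. All of $\mathfrak q',\mathfrak q_1,\dots,\mathfrak q_t$ lie over $\mathfrak p$, so there are no inclusions among them, and we can choose $c_i\in\mathfrak q'\cap\bigcap_{j\ne i}\mathfrak q_j$ with $c_i\notin\mathfrak q_i$. These have positive degree; replacing them by powers of equal even degree, $a=\sum c_i$ is an even element of $\mathfrak q'$ outside every $g\mathfrak q$. Then $\operatorname{res}_E\nu_t=\prod{}^g(a\sigma)$ lies in $\mathfrak q'$ (factor $g=1$) but not in $\mathfrak q$, again a contradiction. $\square$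

If $(E,\mathfrak q)$ is a pair of $\mathfrak r\in V_H$, it is a pair of the image of $\mathfrak r$ in $V_{H'}$ for every $H'\ge H$: being a pair only involves $E$.

**Corollary 5.2.** Let $(E,\mathfrak q)$ be a pair of $\mathfrak p$. Then $\mathfrak p\in\Theta_G$ iff $C_G(E)$ is not $p$-nilpotent.

*Proof.* "If" is the definition. Let $\mathfrak p$ be the image of $\mathfrak q_0\in V_{E_0}$ with $C_G(E_0)$ not $p$-nilpotent. A pair $(E_1,\mathfrak q_1)$ of $\mathfrak q_0$ in $E_0$ is a pair of $\mathfrak p$, so it is conjugate to $(E,\mathfrak q)$; and $C_G(E_1)\supseteq C_G(E_0)$ is not $p$-nilpotent. $\square$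

**Notation for the rest.** $\mathfrak p\in V_G$ has pair $(E,\mathfrak q)$; $C=C_G(E)$; $N=\{g\in N_G(E):g\mathfrak q=\mathfrak q\}$; $D=N/C$; and $\mathfrak p_C\in V_C$ is the image of $\mathfrak q$. Since $C$ is normal in $N$, $D$ acts on $H^*(C,k)$; it fixes $\mathfrak p_C$ and permutes the other primes over $\mathfrak p$. It acts faithfully on $E$. As $E$ is central in $C$, conjugation by $C$ does nothing to $(E,\mathfrak q)$, so
$$(E,\mathfrak q)\text{ is the only pair of }\mathfrak p_C\text{ in }C,\quad\text{and }({}^gE,g\mathfrak q)\text{ is the only pair of }g\mathfrak p_C\text{ in }{}^gC. \tag{2}$$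

## 6. Ghosts over a $p$-nilpotent group

A map $f$ in $K(C)$ is a *ghost* if $H^*(C,f)=0$. The maps $X_n\to X_{n+1}$ of Section 1 are ghosts over $S_3$.

**Lemma 6.1.** Let $C$ be a $p$-nilpotent finite group and $\ell$ the order of its Sylow $p$-subgroups. If $X_0\xrightarrow{g_1}X_1\to\cdots\xrightarrow{g_\ell}X_\ell$ (of any degrees) are morphisms in $\mathcal L(C)$ with $H^*(C,g_i)=0$ for all $i$, then $g_\ell\cdots g_1=0$.

*Proof.* The plan is to build every $X\in\mathcal L(C)$ in $\ell$ steps from coproducts of shifts of $k$, by filtering a bimodule.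

**Step 1: functors from bimodules.** Let $O$ be the normal $p$-complement and $Q=C/O$, of order $\ell$. For a finite-dimensional $k(C_1\times C_2)$-module $V$ (with $C_1=C_2=C$) and $X\in K(C)$ put $F_V(X)=I_C\otimes(V\otimes X)^{C_2}\in K(C_1)$, where $C_2$ acts diagonally on $V\otimes X$ and $C_1$ acts on $V$ only. If $0\to V'\to V\to V''\to0$ is exact, then $0\to V'\otimes X\to V\otimes X\to V''\otimes X\to0$ is termwise split over $kC_2$, because its terms are injective. So taking $C_2$-fixed points keeps it exact, and after $I_C\otimes-$ it is a termwise split sequence of complexes of injectives. We get a triangle $F_{V'}(X)\to F_V(X)\to F_{V''}(X)\to$.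

**Step 2: $V=k$.** $F_k(X)=I_C\otimes X^C$ with trivial action on $X^C$. A complex of vector spaces is homotopy equivalent to its cohomology, so $F_k(X)$ is a coproduct of shifts of $k$.

**Step 3: $V=kQ$ gives back $X$.** Let $(c_1,c_2)$ act on $kQ$ by $x\mapsto c_1xc_2^{-1}$. An element $\sum x\otimes\xi_x$ is $C_2$-invariant iff $c\,\xi_x=\xi_{xc^{-1}}$ for all $c,x$. So it is determined by $\xi_1$, and the condition on $\xi_1$ is that $O$ fixes it: $\sum x\otimes\xi_x\mapsto\xi_1$ is an isomorphism $(kQ\otimes X)^{C_2}\cong X^O$. It is $C_1$-equivariant, since $c\in C_1$ replaces $\xi_1$ by $\xi_{c^{-1}}=c\,\xi_1$. So $F_{kQ}(X)=I_C\otimes X^O$. Consider the natural map $I_C\otimes X^O\to I_C\otimes X\cong X$ of exact coproduct-preserving functors. For $X=I_C$ it is an isomorphism: $I_C^O\to I_C$ is a quasi-isomorphism as $p\nmid|O|$, so we have a quasi-isomorphism of bounded below complexes of injectives. Hence it is an isomorphism on all of $\mathcal L(C)=\operatorname{Loc}(k)$.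

**Step 4: length.** Say $M$ has length $\le0$ if $M=0$, and length $\le i$ if there is a triangle $M'\to M\to M''\to$ with $M'$ a coproduct of shifts of $k$ and $M''$ of length $\le i-1$. The module $kQ$ is inflated from the $p$-group $Q\times Q$, so it has a filtration of length $\ell$ with all quotients $k$. By Steps 1–3 every $X\in\mathcal L(C)$ has length $\le\ell$.

**Step 5: conclusion.** By induction on $i$: if $M$ has length $\le i$ and $h:M\to X_j$ is any map, then $g_{j+i}\cdots g_{j+1}h=0$. Indeed $g_{j+1}h$ vanishes on $M'$, because $g_{j+1}$ is a ghost; so it factors through $M''$, and the induction applies. Take $M=X_0$, $h=\mathrm{id}$, $i=\ell$. $\square$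

**Corollary 6.2.** If $G$ is $p$-nilpotent, $\mathrm D_{\rm sg}(C^*BG)=0$.

*Proof.* Given $X=X_0\in\mathcal L^{\rm b}(G)$, choose $P_{i-1}\to X_{i-1}$ from a finite sum of shifts of $k$, surjective on $H^*(G,-)$, with cone $X_i$. The maps $X_{i-1}\to X_i$ are ghosts, so $X_0\to X_\ell$ is zero, and $X$ is a direct summand of the fiber of this map, which lies in $\operatorname{Thick}(k)$. $\square$

## 7. From ghosts over $G$ to ghosts over the centralizer, locally at $\mathfrak p$

If $\mathfrak p\notin\Theta_G$, then $C=C_G(E)$ is $p$-nilpotent. The natural attempt at the upper bound is to resolve $X$ over $G$ as in Corollary 6.2, to restrict the ghosts to $C$, to apply Lemma 6.1, and to come back by transfer.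

The first step of this breaks: *a ghost over $G$ need not be a ghost over $C$.* Take $G=S_3$, $p=3$, $E=C=C_3$ and the ghosts $k\to X_1\to X_2\to X_3$ of Section 1. If they were all ghosts over $C_3$, the composite would vanish over $C_3$ by Lemma 6.1, hence over $S_3$ by applying $\frac12\operatorname{Tr}$, and $k$ would be a summand of $B_2$ and so perfect, which it is not. The return by transfer is also in danger, since $\operatorname{Tr}_C^G\operatorname{res}f=[G:C]f$ and the index may be divisible by $p$ (for $p=2$, $G=D_8$ and $E$ a four-group, $C=E$ has index $2$).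

In the example the damage is controlled. Let $H^*(S_3,f)=0$ for $f:Y\to Y'$, and let $a\in H^*(C_3,Y)$. Split $a=a_++a_-$ under the involution. The invariant class $a_+$ is a restriction from $S_3$, so $f(a_+)=0$; and $xa_-$ is invariant too, so $xf(a_-)=f(xa_-)=0$. Thus $x\cdot H^*(C_3,f)=0$, and $x$ is invertible at the prime in question. What made this work is an element of $H^*(C,k)$ that the group $D$ moves. In general there are, in addition, Mackey terms from $g\notin N$; these will be removed by working with objects killed by a power of $\mathfrak p$.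

**Lemma 7.1.** For $1\ne d\in D$ there is $y_d\in H^{ev}(C,k)$ with $y_d-{}^dy_d\notin\mathfrak p_C$.

*Proof.* First find such an element on $E$. Let $V=\{{}^d\lambda-\lambda:\lambda\in E^*\}$, a nonzero subspace because $D$ acts faithfully on $E$; it is the annihilator of $E'=\bigcap_{\lambda\in V}\ker\lambda<E$. If $\beta(V)\subseteq\mathfrak q$, then by (1) $\mathfrak q$ comes from $V_{E'}$, a contradiction. So some $a\in\beta(E^*)$ has $a-{}^da\notin\mathfrak q$.

Now lift a power of $a$ to $C$. Let $S_C\ge E$ be a Sylow $p$-subgroup of $C$ and $b=\operatorname{Norm}_E^{S_C}(a)$. As $E$ is central, $\operatorname{res}_Eb=a^q$ with $q=[S_C:E]$, a power of $p$. Put $y_d=[C:S_C]^{-1}\operatorname{tr}_{S_C}^C(b)$. By Mackey, $\operatorname{res}_Ey_d=[C:S_C]^{-1}\sum_{g\in C/S_C}\operatorname{res}_E{}^gb=a^q$. So $\operatorname{res}_E(y_d-{}^dy_d)=a^q-({}^da)^q=(a-{}^da)^q\notin\mathfrak q$. $\square$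

**Lemma 7.2.** (a) There are finitely many $x_i,y_i\in H^{ev}(C,k)$ and $u\in H^{ev}(C,k)\setminus\mathfrak p_C$ with $|x_iy_i|=|u|$, and $\sum_ix_i\,{}^dy_i$ equal to $u$ if $d=1$ and to $0$ if $1\ne d\in D$. (b) There is $x\in H^{ev}(C,k)$ with $\sum_{d\in D}{}^dx\notin\mathfrak p_C$. (c) There is a $D$-invariant $z\in H^{ev}(C,k)\setminus\mathfrak p_C$ lying in every $\mathfrak r\in V_C\setminus\{\mathfrak p_C\}$ over $\mathfrak p$.

*Proof.* (a) Write $\prod_{1\ne d}(1\otimes y_d-{}^dy_d\otimes1)=\sum x_i\otimes y_i$ in $H^{ev}\otimes H^{ev}$ and apply the ring map $a\otimes b\mapsto a\,{}^eb$ for $e\in D$. The result is $\prod_{d\ne1}({}^ey_d-{}^dy_d)$. For $e\ne1$ the factor $d=e$ is $0$; for $e=1$ we get $u:=\prod_{d\ne1}(y_d-{}^dy_d)\notin\mathfrak p_C$.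

(b) $\sum_ix_i\big(\sum_d{}^dy_i\big)=u\notin\mathfrak p_C$, so $x=y_i$ works for some $i$.

(c) There are finitely many such $\mathfrak r$, and $\mathfrak r\not\subseteq\mathfrak p_C$. Choose an even element of $\mathfrak r\setminus\mathfrak p_C$ for each, multiply these, and then multiply the $D$-conjugates of the product; $D$ fixes $\mathfrak p_C$. $\square$

In the example, $1\otimes x-{}^\tau x\otimes1=1\otimes x+x\otimes1$, so the $(x_i,y_i)$ are $(1,x)$ and $(x,1)$, and $u=2x$.

**Lemma 7.3 (return by transfer).** For $v\in H^{ev}(C,k)\setminus\mathfrak p_C$ there is $w\in H^{ev}(C,k)$ with $\operatorname{tr}_C^G(wv)\notin\mathfrak p$.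

*Proof.* Put $\hat v=\prod_{d\in D}{}^dv$ and choose $w$ with $wv=z\hat vx=:\omega$. We compute $\operatorname{res}_E\operatorname{tr}_C^G(\omega)$ modulo $\mathfrak q$. By Mackey and (T5) only those $g$ with $E\le{}^gC$ contribute, and for them $EgC=gC$; so it equals $\sum\operatorname{res}_E({}^g\omega)$ over the cosets $gC$ with $g^{-1}Eg\le C$. For such $g$, $\operatorname{res}_E({}^g\omega)\in\mathfrak q$ iff $\omega\in\mathfrak r$, where $\mathfrak r\in V_C$ is the image of $g^{-1}\mathfrak q\in V_{g^{-1}Eg}$. This $\mathfrak r$ lies over $\mathfrak p$ and has pair $(g^{-1}Eg,g^{-1}\mathfrak q)$, so by (2) $\mathfrak r=\mathfrak p_C$ iff $g\in N$. For $g\notin N$ we have $z\in\mathfrak r$, and the term lies in $\mathfrak q$. So the sum is congruent to $\sum_{d\in D}\operatorname{res}_E({}^d\omega)=\operatorname{res}_E\big(z\hat v\sum_d{}^dx\big)$, which is not in $\mathfrak q$, as none of the three factors lies in $\mathfrak p_C$. $\square$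

**Lemma 7.4 (ghosts restrict, up to $v$).** For each $n$ there is $v\in H^{ev}(C,k)\setminus\mathfrak p_C$ such that: if $Y,Y'\in K(G)$, $\mathfrak p^n$ kills $Y'$, and $f:Y\to Y'$ satisfies $H^*(G,f)=0$, then $v\cdot H^*(C,f)=0$.

*Proof.* **Step 1: an element for the unwanted double cosets.** For $g\in G\setminus N$ let $H_g=C\cap{}^gC$ and $b_g=\operatorname{res}_{H_g}(z)\operatorname{res}_{H_g}({}^gz)$. We claim that $b_g$ lies in every $\mathfrak r\in V_{H_g}$ over $\mathfrak p$. If $b_g\notin\mathfrak r$, then the images of $\mathfrak r$ in $V_C$ and $V_{{}^gC}$ lie over $\mathfrak p$ and do not contain $z$, respectively ${}^gz$; so they are $\mathfrak p_C$ and $g\mathfrak p_C$. A pair of $\mathfrak r$ in $H_g$ is a pair of both, so by (2) it equals both $(E,\mathfrak q)$ and $({}^gE,g\mathfrak q)$. Then $g\in N$, a contradiction.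

**Step 2: a power of it is absorbed by $\mathfrak p^n$.** The homogeneous primes of $H^*(H_g,k)_{\mathfrak p}$ containing $\mathfrak p^n$ lie over $\mathfrak p$. So by Step 1 $b_g$ is nilpotent modulo $\mathfrak p^nH^*(H_g,k)_{\mathfrak p}$. Hence there are $l$ and $s\in H^{ev}(G,k)\setminus\mathfrak p$ with $s\,b_g^l\in\mathfrak p^nH^*(H_g,k)$ for all of the finitely many representatives $g\notin N$ of $C\backslash G/C$.

**Step 3: Mackey.** Let $a\in H^*(C,Y)$, and let $x_i,y_i,u$ be as in Lemma 7.2(a). Since $H^*(G,f)=0$, (T1) gives $0=f\operatorname{Tr}_C^G(z^ly_ia)=\operatorname{Tr}_C^G(z^ly_i\,fa)$. Apply $sz^l\operatorname{res}_C$ and use (T2), (T3):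
$$0=\sum_{g\in C\backslash G/C}\operatorname{Tr}^C_{H_g}\big(s\,\operatorname{res}(z)^l\operatorname{res}({}^gz)^l\;{}^gy_i\;{}^g(fa)\big).$$
For $g\notin N$ the coefficient contains $s\,b_g^l\in\mathfrak p^nH^*(H_g,k)$, which kills $\operatorname{res}_{H_g}Y'$; the term vanishes. For $g\in N$ we have $CgC=gC$, $H_g=C$ and ${}^gz=z$. So $0=\sum_{d\in D}sz^{2l}\,{}^dy_i\,{}^d(fa)$.

**Step 4: separate the conjugates.** Multiply by $x_i$ and sum over $i$. By Lemma 7.2(a) only $d=1$ survives: $sz^{2l}u\,fa=0$. Put $v=\operatorname{res}_C(s)z^{2l}u$. It is not in $\mathfrak p_C$, and it depends only on $n$. $\square$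

## 8. Upper bound: points outside $\Theta_G$ are regular

**Proposition 8.1.** $\operatorname{supp}\mathrm D_{\rm sg}(C^*BG)\subseteq\Theta_G$.

*Proof.* Suppose not.

**Step 1: choose $\mathfrak p$ minimal, to be able to pass to torsion objects.** Homogeneous primes satisfy the descending chain condition. Choose $\mathfrak p$ minimal in $\operatorname{supp}\mathrm D_{\rm sg}\setminus\Theta_G$, and $X$ with $\mathfrak p\in\operatorname{supp}X$. If $J_X\subseteq\mathfrak p'\subsetneq\mathfrak p$, then $\mathfrak p'\in\operatorname{supp}X$, so $\mathfrak p'\in\Theta_G$ by minimality, and $\mathfrak p\in\Theta_G$ as $\Theta_G$ is closed; a contradiction. So $\mathfrak p$ is a minimal prime over $J_X$: for each even $r\in\mathfrak p$ there are $a\ge1$ and an even $s\notin\mathfrak p$ with $sr^a\in J_X$.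

**Step 2: replace $X$ by a Koszul object.** Choose even $r_1,\dots,r_m\in\mathfrak p$ with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$, and put $X_j=X/\!\!/(r_1,\dots,r_j)\in\mathcal L^{\rm b}(G)$, $Y=X_m$. We claim $\mathfrak p\in\operatorname{supp}Y$. Suppose $\mathfrak p\in\operatorname{supp}X_j$ but $\operatorname{End}^*_{\mathrm D_{\rm sg}}(X_{j+1})_{\mathfrak p}=0$. Then $\operatorname{Hom}^*_{\mathrm D_{\rm sg}}(X_j,X_{j+1})_{\mathfrak p}=0$, so by the triangle $\Sigma^{-|r_{j+1}|}X_j\xrightarrow{r_{j+1}}X_j\to X_{j+1}\to$ the element $r_{j+1}$ acts bijectively on $\operatorname{End}^*_{\mathrm D_{\rm sg}}(X_j)_{\mathfrak p}$. By Step 1 some $sr_{j+1}^a$ with $s\notin\mathfrak p$ kills $X$ in $\mathrm D_{\rm sg}$; as $X_j$ is built from $2^j$ shifted copies of $X$ by cones, $(sr_{j+1}^a)^{2^j}$ kills $X_j$. So $r_{j+1}$ also acts nilpotently on that module, which is therefore $0$; a contradiction.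

We now show $\mathfrak p\notin\operatorname{supp}Y$, which is absurd.

**Step 3: resolve $Y$ by torsion perfect objects.** Each $r_i^2$ kills $Y$, and some power of $\mathfrak p$ lies in $(r_1^2,\dots,r_m^2)$, so a power of $\mathfrak p$ kills $Y=:Y_0$ in $K(G)$. Let $Y_{i-1}\in\mathcal L^{\rm b}(G)$ be killed by $\mathfrak p^M$, and let $h$ run through finitely many generators of $H^*(G,Y_{i-1})$. Since $r_1^M,\dots,r_m^M$ kill $Y_{i-1}$, each $h:\Sigma^{-j}k\to Y_{i-1}$ extends successively over $\Sigma^{-j}k/\!\!/(r_1^M,\dots,r_t^M)$ for $t=1,\dots,m$: the obstruction at each stage is the previous map composed with some $r_t^M$, which is zero. Summing over $h$ we get $P_{i-1}\to Y_{i-1}$ with $P_{i-1}\in\operatorname{Thick}(k)$, killed by a power of $\mathfrak p$, and surjective on $H^*(G,-)$. Let $f_i:Y_{i-1}\to Y_i$ be the map to its cone. Then $H^*(G,f_i)=0$, $Y_i\in\mathcal L^{\rm b}(G)$ is killed by a power of $\mathfrak p$ by (3.2), and $f_i$ is an isomorphism in $\mathrm D_{\rm sg}$.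

**Step 4: go down to $C$ and come back.** Since $\mathfrak p\notin\Theta_G$, $C$ is $p$-nilpotent by Corollary 5.2. Let $\ell$ be the order of its Sylow $p$-subgroups, $f=f_\ell\cdots f_1:Y\to Y_\ell$, and let $\mathfrak p^n$ kill $Y_0,\dots,Y_\ell$. Take $v$ from Lemma 7.4. The maps $v\cdot\operatorname{res}_Cf_i$ in $\mathcal L(C)$ are zero on $H^*(C,-)$, so $v^\ell\operatorname{res}_Cf=0$ by Lemma 6.1. By Lemma 7.3 choose $w$ with $s:=\operatorname{tr}_C^G(wv^\ell)\notin\mathfrak p$. By (T4)
$$sf=\operatorname{Tr}_C^G(wv^\ell\operatorname{res}_Cf)=0.$$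
As $f$ is invertible in $\mathrm D_{\rm sg}$, $s$ kills $Y$ in $\mathrm D_{\rm sg}$, and $\mathfrak p\notin\operatorname{supp}Y$. $\square$

## 9. The shear along a central subgroup

In the example $S_3\times C_3$ the decisive fact was that $C^*BE$, restricted to $E$, became a sum of infinitely many shifts of the unit. That used the product decomposition. In general $E$ is only central in $C$, and $C$ need not split as $E\times C/E$. But $E\times C$ is a product, and it maps to $C$ in two ways: by projection and by multiplication. They differ by an automorphism.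

**Lemma 9.1.** Let $E$ be a central $p$-subgroup of a finite group $C$, and $Z=\Gamma_C(iL)$ with $L$ a finite-dimensional $kC$-module on which $E$ acts trivially. Then $\operatorname{res}_EZ\cong\coprod_\beta\Sigma^{n_\beta}k$, with $\beta$ running over a homogeneous basis of the cohomology $W=H^*(Z)$ of the underlying complex.

*Proof.* **Step 1: pullback functors.** For a homomorphism $\varphi:H'\to H$ let $\varphi^\sharp$ be pullback of complexes and $\varphi^*:K(H)\to K(H')$, $\varphi^*X=I_{H'}\otimes\varphi^\sharp X$. It is exact and preserves coproducts. It has the following properties.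

1. $\varphi^*(iM)\cong i(\varphi^\sharp M)$ for $M\in\mathrm D^{\rm b}(\operatorname{mod}kH)$: quasi-isomorphic bounded below complexes of injectives.
2. $(\varphi\psi)^*\cong\psi^*\varphi^*$, via the map induced by $k\to I_{H'}$; it is an isomorphism on compact objects by 1, hence everywhere.
3. For an inclusion, $\varphi^*\cong\operatorname{res}$.
4. For $\varphi$ trivial, $\varphi^*X=I_{H'}\otimes_kX$ with $X$ a complex of vector spaces; so it is a coproduct of shifts of $k$ indexed by a basis of $H^*(X)$.
5. For an automorphism $\sigma$, $\sigma^*$ is an equivalence with $\sigma^*k\cong k$, so it commutes with $\Gamma$.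
6. For $\mathrm{pr}:E\times C\to C$ we have $\mathrm{pr}^*\Gamma_C\cong\Gamma_{E\times C}\mathrm{pr}^*$. Indeed the map $H^*(E,k)\otimes H^*(C,X)\to H^*(E\times C,\mathrm{pr}^*X)$, $\eta\otimes\xi\mapsto\mathrm{pr}_E^*(\eta)\cdot\mathrm{pr}^*(\xi)$, is a natural transformation of cohomological functors that preserve coproducts, and for $X=iM$ it is the Künneth isomorphism; so it is an isomorphism for all $X$. Hence $\mathrm{pr}^*$ maps $\mathcal L(C)$ into $\mathcal L(E\times C)$ and $k^\perp$ into $k^\perp$.

**Step 2: the shear.** Let $\sigma(e,c)=(e,ec)$. This is an automorphism of $E\times C$ because $E$ is central. Put $\mu=\mathrm{pr}\circ\sigma$, $(e,c)\mapsto ec$. As $E$ acts trivially on $L$, $\mu^\sharp L=\mathrm{pr}^\sharp L$. So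
$$\mu^*Z\cong\sigma^*\mathrm{pr}^*\Gamma_C(iL)\cong\Gamma_{E\times C}(\mu^*iL)\cong\Gamma_{E\times C}(i\mu^\sharp L)=\Gamma_{E\times C}(i\,\mathrm{pr}^\sharp L)\cong\mathrm{pr}^*Z .$$

**Step 3: restrict to $E$.** Let $j:E\to E\times C$, $e\mapsto(e,1)$. Then $\mu j$ is the inclusion and $\mathrm{pr}\,j$ is trivial. So $\operatorname{res}_EZ\cong j^*\mu^*Z\cong j^*\mathrm{pr}^*Z\cong I_E\otimes_kZ$, and 4 applies. $\square$

## 10. When $\Gamma_C(i\,k[C/E])$ has finite-dimensional cohomology

It remains to know that $W$ is infinite-dimensional when $C$ is not $p$-nilpotent, as we saw by hand for $C=S_3$, $E=1$.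

**Lemma 10.1.** Let $E$ be a $p$-subgroup of a finite group $C$. If the cohomology of the complex $\Gamma_C(i\,k[C/E])$ is finite-dimensional, then $C$ is $p$-nilpotent.

*Proof.* **Step 1: reduce to $E=1$.** Put $U=\Gamma_C(kC)$. Since $kE\in\operatorname{Thick}(k)$ in $\mathrm D^{\rm b}(\operatorname{mod}kE)$, inducing gives $kC\in\operatorname{Thick}(k[C/E])$. So $U\in\operatorname{Thick}(\Gamma_C(i\,k[C/E]))$ and $H^*(U)$ is finite-dimensional. Moreover $H^*(C,U)=H^*(C,kC)=k$, in degree $0$. In particular $U\ne0$.

**Step 2: all composition factors of $H^*(U)$ are trivial.** The modules all of whose finite-dimensional submodules have only trivial composition factors form a Serre subcategory closed under direct sums. So the objects of $K(C)$ with cohomology of this type form a localizing subcategory. It contains $k$, hence $U\in\operatorname{Loc}(k)$.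

**Step 3: $U\in\operatorname{Loc}(kC)$, so that $U$ is visible in the derived category.** Let $\zeta_1,\dots,\zeta_r\in H^{ev}(C,k)$ have positive degree with $H^*(C,k)/(\zeta_1,\dots,\zeta_r)$ finite-dimensional. Then $U\otimes k[1/\zeta_i]\in\mathcal L(C)$ has $H^*(C,-)=H^*(C,U)[1/\zeta_i]=0$, because $H^*(C,U)$ is concentrated in degree $0$. So it is $0$, i.e. $U\cong U\otimes F_{\zeta_i}$, and iterating, $U\cong U\otimes F_{\zeta_1}\otimes\cdots\otimes F_{\zeta_r}$. As $F_{\zeta_i}\in\operatorname{Loc}(k/\!\!/\zeta_i)$ by (3.6), and $A\otimes\operatorname{Loc}(B)\subseteq\operatorname{Loc}(A\otimes B)$, we get $U\in\operatorname{Loc}(U\otimes\kappa)$ with $\kappa=k/\!\!/(\zeta_1,\dots,\zeta_r)$. For simple $S$, $\operatorname{Ext}^*(\kappa,S)$ is finitely generated over $H^*(C,k)$ and killed by all $\zeta_i^2$, so it is finite-dimensional. Hence $\kappa$ has a bounded minimal projective resolution, and $\kappa\in\operatorname{Thick}(kC)$. So $U\otimes\kappa\in\operatorname{Thick}(U\otimes kC)$, and $U\otimes kC\cong\operatorname{ind}_1^C\operatorname{res}_1U$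 is a coproduct of shifts of $kC$.

**Step 4: compute $\operatorname{Ext}^*(V,k)$.** The functor $K(C)\to\mathrm D(\operatorname{Mod}kC)$ restricts to an equivalence on $\operatorname{Loc}(kC)$, since $\operatorname{Hom}_K(kC,\Sigma^jX)=H^j(X)$ and $kC$ is compact in both and generates the target. Let $V$ be the image of $U$; then $V\in\mathrm D^{\rm b}(\operatorname{mod}kC)$. Its minimal projective resolution $pV$ (bounded above, finitely generated terms) is the union of its subcomplexes $(pV)^{\ge-n}$, which are bounded complexes of finitely generated projectives, included by termwise split monomorphisms. So $pV$ is their homotopy colimit in $K(C)$, $pV\in\operatorname{Loc}(kC)$, and $U\cong pV$ in $K(C)$. Then $H^j(C,U)=H^j((pV)^C)\cong H^j(k\otimes_{kC}pV)$ by the natural norm isomorphism $P_C\cong P^C$ for projective $P$. Dualizing,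
$$\operatorname{Ext}^j(V,k)\cong H^{-j}(C,U)^*=\begin{cases}k&j=0,\\0&j\ne0.\end{cases}\tag{3}$$

**Step 5: $V$ is perfect.** By Step 2, $V\in\operatorname{Thick}(k)$ in $\mathrm D^{\rm b}(\operatorname{mod}kC)$, so $\operatorname{Ext}^*(V,V)$ is finite-dimensional by (3). For simple $S$, $\operatorname{Ext}^*(V,S)$ is finitely generated over $H^*(C,k)$, which acts through $\operatorname{Ext}^*(V,V)$. So it is finite-dimensional, and $pV$ is bounded. A bounded complex of projectives is also a bounded complex of injectives, so
$$\operatorname{Ext}^j(k,V)=H^j((pV)^C)=H^j(C,U)=\begin{cases}k&j=0,\\0&j\ne0.\end{cases}\tag{4}$$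

**Step 6: $V$ is a projective module.** Let $m$ and $M$ be the least and greatest degrees with $H^j(V)\ne0$. By Step 2, $\operatorname{Ext}^m(k,V)=\operatorname{Hom}(k,H^m(V))\ne0$ and $\operatorname{Ext}^{-M}(V,k)=\operatorname{Hom}(H^M(V),k)\ne0$. So $m=0$ by (4) and $M=0$ by (3), and $V$ is a module. Being perfect, it has finite projective dimension, hence is projective.

**Step 7: conclude.** Each element of $C$ of order prime to $p$ acts on $V$ semisimply and, by Step 2, unipotently, hence trivially. So the subgroup $O^p(C)$ generated by these elements acts trivially on the nonzero projective module $V$. Thus $k$ is projective over $kO^p(C)$, so $p\nmid|O^p(C)|$. As $C/O^p(C)$ is a $p$-group, $C$ is $p$-nilpotent. $\square$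

## 11. Lower bound: points of $\Theta_G$ are singular

**Proposition 11.1.** Let $\mathfrak p\in\Theta_G$ have pair $(E,\mathfrak q)$, and let $r_1,\dots,r_m\in\mathfrak p$ be of even degree with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$. Then $\mathfrak p\in\operatorname{supp}\big(X_E/\!\!/(r_1,\dots,r_m)\big)$, where $X_E\leftrightarrow C^*BE$.

*Proof.* **Step 1: compare $X_E$ with an object over $C$.** Put $\kappa=k/\!\!/(r_1,\dots,r_m)\in\operatorname{Thick}(k)\subseteq K(G)$, $Z=\Gamma_C(i\,k[C/E])$ and $Z'=Z\otimes\operatorname{res}_C\kappa\in\mathcal L(C)$. Induction preserves $k^\perp$, because $H^*(G,\operatorname{ind}L')=H^*(C,L')$. So inducing the triangle $Z\to i\,k[C/E]\to L'\to$ we get $X_E=\Gamma_G(\operatorname{ind}_C^Gi\,k[C/E])\cong\Gamma_G(\operatorname{ind}_C^GZ)$. Tensoring with $\kappa\in\operatorname{Thick}(k)$ preserves $\mathcal L(G)$ and $k^\perp$, hence commutes with $\Gamma_G$. So $X':=X_E\otimes\kappa\cong\Gamma_G(\operatorname{ind}_C^GZ\otimes\kappa)\cong\Gamma_G(\operatorname{ind}_C^GZ')$, and there is a triangle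
$$X'\xrightarrow{c}\operatorname{ind}_C^GZ'\to T\to,\qquad H^*(G,T)=0.$$

**Step 2: $T$ is negligible at $\mathfrak p_C$.** The $r_i^2$ kill $X'$ and $\operatorname{ind}Z'\cong\operatorname{ind}Z\otimes\kappa$, so powers of $\mathfrak p$ kill both, and some $\mathfrak p^n$ kills $T$. By Lemma 7.4 with $f=\mathrm{id}_T$ there is $v\in H^{ev}(C,k)\setminus\mathfrak p_C$ with $v\,H^*(C,T)=0$.

**Step 3: what we assume, for contradiction.** Suppose $\mathfrak p\notin\operatorname{supp}X'$. Then for some even $s\notin\mathfrak p$ the map $s\,\mathrm{id}_{X'}$ factors as $X'\to P\to\Sigma^{|s|}X'$ with $P\in\operatorname{Thick}(k)$. Let $\iota:Z'\to\operatorname{res}_C\operatorname{ind}_C^GZ'$ be $\xi\mapsto1\otimes\xi$, let $\pi$ be the projection with $\pi\iota=\mathrm{id}$, and let $\psi$ be the composite $Z'\xrightarrow{\iota}\operatorname{res}_C\operatorname{ind}_C^GZ'\to\operatorname{res}_CT$. Let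
$$Q=\operatorname{im}\big((\pi c)_*:H^*(E,X')\to H^*(E,Z')\big).$$

**Step 4: for each $b\in H^*(E,Z')$ some $v^jb$ lies in $Q$.** We have $H^*(C,T\otimes k[1/v])=H^*(C,T)[1/v]=0$ and $Z'\in\mathcal L(C)$. So the composite $Z'\xrightarrow{\psi}\operatorname{res}_CT\to\operatorname{res}_CT\otimes k[1/v]$ is zero by (3.3). Restricting it to $E$, $\psi_*b$ vanishes in $H^*(E,T)[1/v]$, i.e. $\psi_*(v^jb)=0$ for some $j$. So $\iota_*(v^jb)=c_*(b')$ with $b'\in H^*(E,X')$, and $v^jb=\pi_*\iota_*(v^jb)=(\pi c)_*b'\in Q$.

**Step 5: $sQ$ is finitely generated over $H^*(E,k)$.** $sH^*(E,X')$ is contained in the image of $H^*(E,P)$ (up to a shift), which is finitely generated since $\operatorname{res}_EP\in\operatorname{Thick}(k)$. So it is finitely generated, and $sQ=(\pi c)_*(sH^*(E,X'))$.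

**Step 6: contradiction.** Since $\operatorname{res}_Es,\operatorname{res}_Ev\notin\mathfrak q$, Steps 4 and 5 give $H^*(E,Z')_{\mathfrak q}=Q_{\mathfrak q}=(sQ)_{\mathfrak q}$, finitely generated over $H^*(E,k)_{\mathfrak q}$. On the other hand, $E\le C$ is central and acts trivially on $L=k[C/E]$, so by Lemma 9.1 $\operatorname{res}_EZ'\cong\coprod_\beta\Sigma^{n_\beta}\operatorname{res}_E\kappa$ with $\beta$ running over a basis of $W=H^*(Z)$. So
$$H^*(E,Z')_{\mathfrak q}\cong\bigoplus_\beta\Sigma^{n_\beta}H^*(E,\kappa)_{\mathfrak q}.$$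
Here $H^*(E,\kappa)_{\mathfrak q}\ne0$. Indeed we show inductively that $H^*(E,k/\!\!/(r_1,\dots,r_j))_{\mathfrak q}$ is finitely generated and nonzero: if the next one vanished, $r_{j+1}$, whose restriction lies in $\mathfrak q$, would act bijectively on it, contradicting the graded Nakayama lemma. An infinite direct sum of nonzero modules is not finitely generated, so $W$ is finite-dimensional. By Lemma 10.1 $C=C_G(E)$ is $p$-nilpotent, contradicting Corollary 5.2. $\square$

## 12. Proofs of Theorems 2.1 and 2.2

**Proof of Theorem 2.1.** "$\subseteq$" is Proposition 8.1. For "$\supseteq$", let $\mathfrak p\in\Theta_G$ and choose even $r_i\in\mathfrak p$ with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$, for instance the squares of generators of $\mathfrak p$. Proposition 11.1 gives an object with $\mathfrak p$ in its support. $\blacksquare$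

**Proof of Theorem 2.2.** Let $X=X_H/\!\!/(a_1,\dots,a_l)$.

**The inclusion "$\subseteq$".** $\operatorname{supp}X\subseteq\Theta_G$ by Theorem 2.1, and $\operatorname{supp}X\subseteq V(a_1,\dots,a_l)$ because $a_i^2$ kills $X$. If $\mathfrak p\notin\operatorname{im}(V_H\to V_G)=V(\ker\operatorname{res}_H)$, choose an even $s\in\ker\operatorname{res}_H\setminus\mathfrak p$. Then $s$ kills $i\,k[G/H]\cong\operatorname{ind}_H^Gk$, as it acts by $\operatorname{ind}$ of the action of $\operatorname{res}_Hs=0$. By naturality the composite of $s_{X_H}$ with $X_H\to i\,k[G/H]$ is zero, so $s_{X_H}=0$ by adjunction, as $X_H=\Gamma_G(i\,k[G/H])$. Hence $s$ kills $X$, and $\mathfrak p\notin\operatorname{supp}X$.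

**The inclusion "$\supseteq$".** Let $\mathfrak p\in\Theta_G\cap\operatorname{im}(V_H)\cap V(a_1,\dots,a_l)$. A pair in $H$ of a preimage of $\mathfrak p$ in $V_H$ is a pair $(E,\mathfrak q)$ of $\mathfrak p$ with $E\le H$. As $H$ is a $p$-group, $k[H/E]\in\operatorname{Thick}(k)$ in $\mathrm D^{\rm b}(\operatorname{mod}kH)$. Inducing to $G$ and applying $\Gamma_Gi$ gives $X_E\in\operatorname{Thick}(X_H)$. Choose even $r_1,\dots,r_m\in\mathfrak p$ with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$. The family $(a_1,\dots,a_l,r_1,\dots,r_m)$ lies in $\mathfrak p$ and generates an ideal with radical $\mathfrak p$, so Proposition 11.1 and (3.5) give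
$$\mathfrak p\in\operatorname{supp}X_E/\!\!/(a_1,\dots,a_l,r_1,\dots,r_m)\subseteq\operatorname{supp}X_E/\!\!/(a_1,\dots,a_l)\subseteq\operatorname{supp}X_H/\!\!/(a_1,\dots,a_l).$$

**The remaining assertions.** Let $H=S$ be a Sylow $p$-subgroup. Every elementary abelian $p$-subgroup is conjugate into $S$, so $V_S\to V_G$ is surjective by Theorem 5.1. Hence $\operatorname{supp}C^*BS/\!\!/(a_1,\dots,a_l)=\Theta_G\cap V(a_1,\dots,a_l)$. With $l=0$ this is $\Theta_G$. A closed subset of $\Theta_G$ has the form $V(a_1,\dots,a_l)$ with the $a_i$ even (replace generators by their squares), so it arises in this way. Finally, homogeneous elements outside $\mathfrak m$ are nonzero scalars, so $\operatorname{End}^*(X)_{\mathfrak m}=\operatorname{End}^*(X)$, and $\mathrm D_{\rm sg}(C^*BG)=0$ iff its support is empty, i.e. iff $\Theta_G=\varnothing$. This holds iff $G=C_G(1)$ is $p$-nilpotent, because then so are all its subgroups. $\blacksquare$
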